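# Essential m-dissipativity in $L^2(\mu)$ of the 2-D stochastic Navier–Stokes Kolmogorov operator, for every viscosity

## 1. The Ornstein–Uhlenbeck operator: no transport term

We begin with a stochastic fluid on the torus from which the nonlinear term has been removed. Here we can prove everything quickly, and then see what the nonlinearity spoils.

**Coordinates.** Let $\mathbb T^2=[0,2\pi]^2$ with periodic boundary conditions and let $v>0$ be the viscosity. A divergence-free field is written $X=\nabla^\perp\phi$ with $\nabla^\perp=(-D_2,D_1)$ and a mean-zero stream function $\phi$; its vorticity is $\omega=\operatorname{curl}X=D_2X_1-D_1X_2=-\Delta\phi$. Let $\mathbb Z^2_+=\{j\in\mathbb Z^2: j_1>0\text{ or }(j_1=0,\ j_2>0)\}$ and $\mathbb Z^2_0=\mathbb Z^2\setminus\{0\}$, and write $|k|^2=k_1^2+k_2^2$. The functions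
$$e_k(\xi)=\frac{\cos(k\cdot\xi)}{\pi\sqrt2},\qquad e_{-k}(\xi)=\frac{\sin(k\cdot\xi)}{\pi\sqrt2}\qquad(k\in\mathbb Z^2_+)$$
form a real orthonormal basis of mean-zero $L^2(\mathbb T^2)$. Write $\phi=\sum_{k\in\mathbb Z_0^2}u_ke_k$ and $D_k=\partial/\partial u_k$. For $p\in\mathbb R$ let $H^p=\{u:\sum_k|k|^{2p}u_k^2<\infty\}$, and fix $\alpha>3/2$.

The linear equation $dX-v\Delta X\,dt=\nabla p\,dt+dW_t$, with $W$ a cylindrical Wiener process, becomes $d\phi=v\Delta\phi\,dt+(-\Delta)^{-1}\operatorname{curl}dW_t$. In the coordinate $u_k$ this is a one-dimensional Ornstein–Uhlenbeck process with drift $-v|k|^2u_k$ and noise of variance $|k|^{-2}$ per unit time. Its invariant law is $N\big(0,\frac1{2v|k|^4}\big)$.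

**Measure.** Let $\mu$ be the centered Gaussian product measure on $H^{1-\alpha}$ under which the $u_k$ are independent with $u_k\sim N\big(0,\frac1{2v|k|^4}\big)$. It is called the enstrophy Gibbs measure; under it the vorticity is a white noise scaled by $(2v)^{-1/2}$. Write $\mathbb E$ for expectation under $\mu$. Gaussian integration by parts reads
$$\mathbb E[D_k\psi]=2v|k|^4\,\mathbb E[u_k\psi]\tag{1}$$
for $C^1$ cylinder functions $\psi$ that grow at most polynomially together with their derivatives.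

**Test functions.** $\mathscr FC_b^2$ is the space of functions $F(u)=g(u_{k_1},\dots,u_{k_n})$ with $g\in C_b^2(\mathbb R^n;\mathbb R)$, and $\mathscr FC_c^\infty\subset\mathscr FC_b^2$ is the set of those with $g\in C_c^\infty(\mathbb R^n)$. The generator is
$$L_0F=\sum_k\Big[\frac1{2|k|^2}D_k^2F-v|k|^2u_kD_kF\Big].$$
In the coordinates $\eta_k=\sqrt{2v}\,|k|^2u_k$, which are i.i.d. $N(0,1)$ under $\mu$, we have $D_k=\sqrt{2v}|k|^2\partial_{\eta_k}$ and therefore
$$L_0=\sum_kv|k|^2\big(\partial_{\eta_k}^2-\eta_k\partial_{\eta_k}\big).\tag{2}$$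

Does this formula, known only on nice test functions, determine the evolution in $L^2(\mu)$? The precise notion is the following.

**Definition.** A linear operator $A$ in a Banach space is *dissipative* if $\|(\lambda-A)x\|\ge\lambda\|x\|$ for all $x\in D(A)$, $\lambda>0$. In a Hilbert space this is the same as $\operatorname{Re}\langle Ax,x\rangle\le0$. It is *$m$-dissipative* if, in addition, $\lambda-A$ is onto for one (equivalently every) $\lambda>0$. By the Lumer–Phillips theorem, the densely defined $m$-dissipative operators are exactly the generators of $C_0$-semigroups of contractions.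

**Lemma 1 (range criterion).** Let $A$ be densely defined and dissipative in a Banach space, and let $(\lambda-A)(D(A))$ be dense for some $\lambda>0$. Then the closure $\bar A$ exists, is $m$-dissipative, and is the only $m$-dissipative extension of $A$.

*Proof.* *Closability.* Let $x_j\to0$ and $Ax_j\to y$. For $z\in D(A)$ and $\nu>0$, dissipativity gives $\|(\nu-A)(\nu x_j+z)\|\ge\nu\|\nu x_j+z\|$. Let $j\to\infty$: $\|-\nu y+\nu z-Az\|\ge\nu\|z\|$. Divide by $\nu$ and let $\nu\to\infty$: $\|z-y\|\ge\|z\|$. Now let $z\to y$ along $D(A)$ to get $y=0$. The inequality defining dissipativity passes to $\bar A$.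

*Surjectivity.* The range of $\lambda-\bar A$ is dense. It is closed: if $(\lambda-\bar A)x_j$ converges, then $\|x_i-x_j\|\le\lambda^{-1}\|(\lambda-\bar A)(x_i-x_j)\|$ makes $x_j$ converge, and $\bar A$ is closed. So it is the whole space.

*Uniqueness.* Let $A'\supset A$ be $m$-dissipative. Then $(\lambda-A')^{-1}$ is bounded and everywhere defined, so $A'$ is closed and $A'\supset\bar A$. For $x\in D(A')$ choose $y\in D(\bar A)$ with $(\lambda-\bar A)y=(\lambda-A')x$. Then $(\lambda-A')(x-y)=0$, so $x=y$. Hence $A'=\bar A$. $\square$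

Density of the range can really fail. Take $Af=f''$ on $C_c^\infty(0,1)$ in $L^2(0,1)$. It is dissipative, and the Dirichlet and Neumann Laplacians are two different $m$-dissipative extensions. Correspondingly, two integrations by parts show that $\int_0^1e^{\sqrt\lambda x}(\lambda f-f'')\,dx=0$ for all $f\in C_c^\infty(0,1)$, so the range of $\lambda-A$ is not dense.

**Proposition 2.** For all $v,\lambda>0$ the set $(\lambda-L_0)(\mathscr FC_c^\infty)$ is dense in $L^2(\mu)$.

*Proof.* **Step 1: cutting off.** We want to be allowed to test with polynomials. Let $F=g(u_{k_1},\dots,u_{k_n})$ with $g\in C^\infty$ such that $g$ and its derivatives of order $\le2$ are bounded by $C(1+|x|)^d$. Fix $\chi\in C_c^\infty(\mathbb R^n)$ with $\chi=1$ near $0$ and put $g_R=g\,\chi(\cdot/R)$, $F_R=g_R(u_{k_1},\dots,u_{k_n})\in\mathscr FC_c^\infty$. As $R\to\infty$, $g_R$ and its derivatives of order $\le2$ converge pointwise to those of $g$ and, for $R\ge1$, are dominated by $C'(1+|x|)^d$.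 By dominated convergence $F_R\to F$ and $(\lambda-L_0)F_R\to(\lambda-L_0)F$ in $L^2(\mu)$.

**Step 2: orthogonality suffices.** The set $\mathscr FC_c^\infty$ is not closed under addition (think of $g(u_k)+\tilde g(u_l)$, which is not compactly supported in $(u_k,u_l)$). But a sum of elements of $\mathscr FC_c^\infty$ is a smooth bounded cylinder function with bounded derivatives, so Step 1 applies to it. Hence the closure of $(\lambda-L_0)(\mathscr FC_c^\infty)$ equals the closure of $(\lambda-L_0)(\operatorname{span}\mathscr FC_c^\infty)$, a linear subspace. So it suffices to show: if $h\in L^2(\mu)$ is orthogonal to $(\lambda-L_0)(\mathscr FC_c^\infty)$, then $h=0$.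

**Step 3: eigenfunctions.** Let $He_n$ be the Hermite polynomials, $He_n''-xHe_n'=-nHe_n$. For a finitely supported multi-index $\alpha=(\alpha_k)$ put $H_\alpha=\prod_kHe_{\alpha_k}(\eta_k)$. By (2), $L_0H_\alpha=-v\big(\sum_k\alpha_k|k|^2\big)H_\alpha$; for instance $L_0(\eta_k^2-1)=v|k|^2(2-2\eta_k^2)=-2v|k|^2(\eta_k^2-1)$. By Step 1, $0=\mathbb E[h(\lambda-L_0)H_\alpha]=\big(\lambda+v\sum_k\alpha_k|k|^2\big)\mathbb E[hH_\alpha]$. So $h$ is orthogonal to every $H_\alpha$, hence to all polynomials in finitely many coordinates. These are dense in $L^2(\mu)$, so $h=0$. $\square$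

By (1), $\mathbb E[FL_0F]=-\sum_k\frac1{2|k|^2}\mathbb E[(D_kF)^2]\le0$, so Lemma 1 applies and settles the linear case, with no condition on $v$. We used one thing only: $L_0$ is diagonal in a basis of polynomials. What changes when the transport term $(X\cdot\nabla)X$ is put back?

## 2. The transport term, and what it preserves

The full equation is
$$dX-v\Delta X\,dt+(X\cdot\nabla)X\,dt=\nabla p\,dt+dW_t,\qquad\nabla\cdot X=0,$$
or $d\phi=(v\Delta\phi-B(\phi))\,dt+(-\Delta)^{-1}\operatorname{curl}dW_t$ with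
$$B(\phi)=(-\Delta)^{-1}\big[(\nabla^\perp\phi\cdot\nabla)(-\Delta\phi)\big].$$

Two small flows show what $B$ does. If $\phi$ only contains modes of one length $|k|$, then $\omega=|k|^2\phi$ and $\nabla^\perp\phi\cdot\nabla\omega=0$, so $B(\phi)=0$. Now take $\phi=a\cos\xi_1+b\cos(\xi_1+\xi_2)$, with $\omega=a\cos\xi_1+2b\cos(\xi_1+\xi_2)$. The bracket $\nabla^\perp f\cdot\nabla g=D_1f\,D_2g-D_2f\,D_1g$ is antisymmetric, so
$$\nabla^\perp\phi\cdot\nabla\omega=(2ab-ab)\,\sin\xi_1\sin(\xi_1+\xi_2)=\tfrac{ab}2\big[\cos\xi_2-\cos(2\xi_1+\xi_2)\big],$$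
and $B(\phi)=\frac{ab}2\big[\cos\xi_2-\frac15\cos(2\xi_1+\xi_2)\big]$. Two modes of different length feed their sum and their difference.

Let $B_k(u)$ be the $e_k$-coordinate of $B(\phi)$, a quadratic form in $u$, defined first for finitely many nonzero coordinates. Let $P_N$ keep the coordinates with $|k|^2\le N$. For $u$ in the support of $\mu$, $B_k(u)$ is defined as the $L^2(\mu)$-limit of $B_k(P_Nu)$ as $N\to\infty$; that this limit exists is known, and it will also come out in Section 4. The Kolmogorov operator is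
$$LF=\sum_{k}\Big[\frac1{2|k|^2}D_k^2F-v|k|^2u_kD_kF-B_kD_kF\Big],\qquad F\in\mathscr FC_b^2.$$
The sum is finite and $LF\in L^2(\mu)$.

In plain words, the question is whether this formula on cylinder functions pins down one contraction semigroup on $L^2(\mu)$, and for which viscosities. It comes from the paper "A Reflection Type Problem for the Stochastic 2-D Navier–Stokes Equations with Periodic Conditions". A known result of Stannat says that $L$ is essentially $m$-dissipative in $L^1(\mu)$ when $v$ is sufficiently large. In $L^2(\mu)$ no largeness is needed.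

**Theorem A.** Let $v>0$ be arbitrary.

- (i) $(L,\mathscr FC_b^2)$ is dissipative in $L^2(\mu)$.
- (ii) $(\lambda-L)(\mathscr FC_c^\infty)$ is dense in $L^2(\mu)$ for every $\lambda>0$.

Consequently the closure $\bar L$ is $m$-dissipative, and it is the only $m$-dissipative extension of $(L,\mathscr FC_b^2)$.

The last sentence follows from (i), (ii) and Lemma 1 ($\mathscr FC_b^2$ is dense, since by the cut-off of Section 1 it approximates polynomials). Part (i) is the next lemma: the transport term is invisible to $\mu$.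

**Lemma 3.** For $F\in\mathscr FC_b^2$: $\mathbb E[LF]=0$, $\mathbb E[\sum_kB_kD_kF]=0$, and $\mathbb E[F\,LF]=-\sum_k\frac1{2|k|^2}\mathbb E[(D_kF)^2]\le0$.

*Proof.* By (1), $\mathbb E\big[\frac1{2|k|^2}D_k^2F\big]=v|k|^2\,\mathbb E[u_kD_kF]$, so the Ornstein–Uhlenbeck part has mean zero.

For the transport part let $F$ depend on coordinates with $|k|^2\le N_0\le N$ and put $\phi_N=P_Nu$ (as a function), $\omega_N=-\Delta\phi_N$, $X_N=\nabla^\perp\phi_N$. By (1) applied to $\psi=F\,B_k(P_Nu)$,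
$$\mathbb E\Big[\sum_{|k|^2\le N}B_k(P_Nu)D_kF\Big]=\mathbb E\Big[F\sum_{|k|^2\le N}\big(2v|k|^4u_kB_k(P_Nu)-D_kB_k(P_Nu)\big)\Big].$$
Both terms on the right vanish. First,
$$\sum_{|k|^2\le N}|k|^4u_kB_k(P_Nu)=\int\Delta^2\phi_N\,B(\phi_N)\,d\xi=\int\omega_N\,X_N\cdot\nabla\omega_N\,d\xi=\tfrac12\int X_N\cdot\nabla(\omega_N^2)\,d\xi=0,$$
because $X_N$ is divergence-free. Second, differentiating $B$ in the direction $e_k$ and using $-\Delta e_k=|k|^2e_k$,
$$D_kB_k(P_Nu)=|k|^{-2}\int e_k\,\nabla^\perp e_k\cdot\nabla\omega_N\,d\xi+\int e_k\,X_N\cdot\nabla e_k\,d\xi=-|k|^{-2}\int(\nabla e_k\cdot\nabla^\perp e_k)\,\omega_N\,d\xi+0=0.$$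
Only finitely many $D_kF$ are nonzero, and they are bounded, so letting $N\to\infty$ gives $\mathbb E[\sum_kB_kD_kF]=0$. Finally $F^2\in\mathscr FC_b^2$ and $L(F^2)=2F\,LF+\sum_k|k|^{-2}(D_kF)^2$; taking expectations gives the last claim. $\square$

So what remains is (ii). In the Hermite basis the quadratic drift destroys diagonality: it raises or lowers the degree of a polynomial. We now compute this exactly.

## 3. Wick products in complex coordinates

From here on we work in $L^2(\mu;\mathbb C)$ with $L$ extended complex-linearly. Since $L$ is real, a real $h$ orthogonal to $(\lambda-L)(\mathscr FC_c^\infty)$ also satisfies $\mathbb E[h\,\overline{(\lambda-L)F}]=0$ for complex-valued $F$ with real and imaginary parts in $\mathscr FC_c^\infty$.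

Products of Fourier modes are simple for exponentials, so let $\varepsilon_k=e^{ik\cdot\xi}/(2\pi)$. Then $\varepsilon_{\pm k}=(e_k\pm ie_{-k})/\sqrt2$ for $k\in\mathbb Z_+^2$. For $k\in\mathbb Z^2_+$ put $z_k=(\eta_k-i\eta_{-k})/\sqrt2$ and $z_{-k}=\bar z_k$. Then $z_k\varepsilon_k+z_{-k}\varepsilon_{-k}=2\operatorname{Re}(z_k\varepsilon_k)=\eta_ke_k+\eta_{-k}e_{-k}$, hence
$$\sqrt{2v}\,(-\Delta\phi)=\sum_{k\in\mathbb Z_0^2}z_k\varepsilon_k,\qquad \mathbb E[z_kz_l]=\mathbf 1_{k+l=0}.\tag{3}$$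
(For example $\mathbb E[z_k^2]=\frac12(1-1)=0$ and $\mathbb E[z_kz_{-k}]=\frac12(1+1)=1$.) The pair $(z_k,z_{-k})$ is a complex-linear change of the variables $(\eta_k,\eta_{-k})$, and $\partial_{z_{\pm k}}=(\partial_{\eta_k}\pm i\,\partial_{\eta_{-k}})/\sqrt2$.

**Definition (Wick products).** For finitely many parameters $s=(s_k)$ let $\Lambda(s)=\exp\big(\sum_ks_kz_k-\frac12\sum_ks_ks_{-k}\big)$ and
$$:\!z_{k_1}\cdots z_{k_n}\!:\;=\partial_{s_{k_1}}\cdots\partial_{s_{k_n}}\Lambda(s)\big|_{s=0}.$$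
It equals $z_{k_1}\cdots z_{k_n}$ plus a polynomial of lower degree. For instance $:\!z_k\!:\,=z_k$ and $:\!z_kz_l\!:\,=z_kz_l-\mathbf 1_{k+l=0}$. Three facts follow from the generating function.

First, $\partial_{z_k}\Lambda(s)=s_k\Lambda(s)$, so
$$\partial_{z_k}:\!z_{k_1}\cdots z_{k_n}\!:\;=\sum_i\mathbf 1_{k_i=k}:\!\textstyle\prod_{j\ne i}z_{k_j}\!:.\tag{4}$$

Second, $\Lambda(s)\Lambda(t)=\exp\big(\sum_ks_kt_{-k}\big)\Lambda(s+t)$, because the cross terms of $\frac12\sum_k(s_k+t_k)(s_{-k}+t_{-k})$ add up to $\sum_ks_kt_{-k}$. Differentiating at $0$, each derivative falls on $\Lambda(s+t)$ or is paired with one of the other kind through the exponential. So the product $:\!z_{m_1}\cdots z_{m_p}\!:\,:\!z_{k_1}\cdots z_{k_q}\!:$ is the sum over all partial matchings of $\{1,\dots,p\}$ with $\{1,\dots,q\}$ of $\prod_{(a,b)\text{ matched}}\mathbf 1_{m_a+k_b=0}$ times the Wick product of the unmatched factors. We call each matched pair a contraction.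

Third, $\mathbb E[\Lambda(s)]=1$ by (3), so $\mathbb E[\Lambda(s)\Lambda(t)]=\exp(\sum_ks_kt_{-k})$. With $\bar z_k=z_{-k}$ this gives
$$\mathbb E\big[:\!z_{k_1}\cdots z_{k_n}\!:\,\overline{:\!z_{l_1}\cdots z_{l_m}\!:}\big]=\delta_{nm}\sum_{\sigma\in S_n}\prod_i\mathbf 1_{k_i=l_{\sigma(i)}}.$$

**Chaos decomposition.** For symmetric finitely supported $f:(\mathbb Z_0^2)^n\to\mathbb C$ set $I_n(f)=\sum_kf(k_1,\dots,k_n):\!z_{k_1}\cdots z_{k_n}\!:$, with $I_0(f)=f$ a constant. Then
$$\mathbb E[I_n(f)\overline{I_m(g)}]=\delta_{nm}\langle f,g\rangle,\qquad\langle f,g\rangle=n!\sum_kf(k)\overline{g(k)},\qquad\|f\|^2=\langle f,f\rangle.$$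
So $I_n$ extends isometrically to symmetric $f\in\ell^2$. Every polynomial in finitely many coordinates is a finite sum of $I_n(f)$'s with finitely supported kernels (induct on the degree), and polynomials are dense, so $L^2(\mu;\mathbb C)=\bigoplus_{n\ge0}\{I_n(f)\}$. We also recall hypercontractivity: on the $L^2$-closure of the polynomials of degree $\le d$, all $L^p(\mu)$ norms with $2\le p<\infty$ are equivalent.

**The linear part.** For $k\in\mathbb Z_+^2$, $\partial_{\eta_k}^2+\partial_{\eta_{-k}}^2=2\partial_{z_k}\partial_{z_{-k}}$ and $\eta_k\partial_{\eta_k}+\eta_{-k}\partial_{\eta_{-k}}=z_k\partial_{z_k}+z_{-k}\partial_{z_{-k}}$. So (2) becomes $L_0=\sum_kv|k|^2(\partial_{z_k}\partial_{z_{-k}}-z_k\partial_{z_k})$. Since $\partial_{s_k}\Lambda(s)=(z_k-s_{-k})\Lambda(s)$,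
$$L_0\Lambda(s)=\sum_kv|k|^2(s_ks_{-k}-s_kz_k)\Lambda(s)=-\sum_kv|k|^2s_k\partial_{s_k}\Lambda(s),$$
and comparing coefficients of the monomials in $s$,
$$L_0I_n(f)=-vI_n(\mathcal Ef),\qquad\mathcal E(k_1,\dots,k_n)=\sum_{i=1}^n|k_i|^2.\tag{5}$$
This is Proposition 2 again, in complex form: $L_0$ is multiplication by $-v\mathcal E$.

## 4. Splitting and merging of modes

Let $G=-\sum_kB_kD_k$. We compute $G$ on Wick products, first on the linear functions $z_k$.

**Step 1: the interaction coefficient.** Put $m^\perp=(-m_2,m_1)$. With argument $P_Nu$ and all sums over modes $|m|^2,|l|^2\le N$, (3) gives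
$$X=\tfrac1{\sqrt{2v}}\sum_m|m|^{-2}z_m\,i\,m^\perp\varepsilon_m,\qquad\nabla\omega=\tfrac1{\sqrt{2v}}\sum_lz_l\,i\,l\,\varepsilon_l,\qquad\varepsilon_m\varepsilon_l=\tfrac1{2\pi}\varepsilon_{m+l}.$$
Since $z_k=\sqrt{2v}\,|k|^2\int\phi\,\overline{\varepsilon_k}\,d\xi$ is linear in $\phi$,
$$Gz_k=-\sqrt{2v}\,|k|^2\!\int B(\phi)\overline{\varepsilon_k}\,d\xi=-\sqrt{2v}\int (X\cdot\nabla\omega)\overline{\varepsilon_k}\,d\xi=\frac1{2\pi\sqrt{2v}}\sum_{m+l=k}|m|^{-2}(m^\perp\!\cdot l)\,z_mz_l.$$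
Symmetrize in $m\leftrightarrow l$, using $m^\perp\cdot l=-l^\perp\cdot m$:
$$Gz_k=c\sum_{m+l=k}\beta(m,l)\,z_mz_l,\qquad c=\frac1{2\pi\sqrt{2v}},\quad\beta(m,l)=\tfrac12(m^\perp\!\cdot l)\big(|m|^{-2}-|l|^{-2}\big).\tag{6}$$
Since $m+l=k\ne0$, $z_mz_l=\,:\!z_mz_l\!:$. Lemma 4 below (with $a=2,b=0$; its proof uses nothing but the formula for $\beta$) gives $\sum_{m+l=k}\beta(m,l)^2<\infty$. Hence (6) converges as $N\to\infty$ in $L^2(\mu)$, and by hypercontractivity in every $L^p(\mu)$, $p<\infty$. In particular $B_k(P_Nu)\to B_k$ in every $L^p(\mu)$, $p<\infty$, and we extend $G$ and $L$ to polynomials by the same formulas.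

**Step 2: the cyclic identity.** Clearly $\beta(m,l)=\beta(l,m)=\beta(-m,-l)$. If $a+b+d=0$ with $a,b,d\in\mathbb Z_0^2$, then $b^\perp\cdot d=-b^\perp\cdot a=a^\perp\cdot b$, and likewise $d^\perp\cdot a=a^\perp\cdot b$. The three brackets telescope:
$$\beta(a,b)+\beta(b,d)+\beta(d,a)=0.\tag{7}$$
Example: $a=(1,0)$, $b=(1,1)$, $d=(-2,-1)$. Here $a^\perp\cdot b=1$ and the squared lengths are $1,2,5$, so the three terms are $\frac14,\ \frac3{20},\ -\frac25$, with sum $0$.

**Step 3: action on Wick products.** $G$ is a derivation, so by (4) and (6)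
$$G:\!z_{k_1}\cdots z_{k_n}\!:\;=c\sum_i\sum_{m+l=k_i}\beta(m,l):\!z_mz_l\!:\;:\!\textstyle\prod_{j\ne i}z_{k_j}\!:.$$
Take a cutoff $N$ large enough for $k_1,\dots,k_n$ and their pairwise sums, and expand by the product formula. There are three kinds of terms.

*No contraction.* The term is $c\sum_i\sum_{m+l=k_i}\beta(m,l):\!z_mz_l\prod_{j\ne i}z_{k_j}\!:$. Summing against a symmetric $f$, all $n$ values of $i$ contribute equally, and we get $I_{n+1}(G_+f)$ with
$$G_+f=\mathrm{Sym}\big[nc\,\beta(k_1,k_2)\,f(k_1+k_2,k_3,\dots,k_{n+1})\big],\tag{8}$$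
read as $0$ if $k_1+k_2=0$. One mode splits into two.

*One contraction.* Contracting $m$ with $z_{k_j}$ forces $m=-k_j$, $l=k_i+k_j$, which occurs only if $k_i+k_j\ne0$; contracting $l$ instead gives the same. So each ordered pair $i\ne j$ yields $2c\,\beta(-k_j,k_i+k_j):\!z_{k_i+k_j}\prod_{r\ne i,j}z_{k_r}\!:$. By (7) for $(k_i,k_j,-(k_i+k_j))$ and evenness of $\beta$, $\beta(-k_i,k_i+k_j)+\beta(-k_j,k_i+k_j)=-\beta(k_i,k_j)$. So an unordered pair has total coefficient $-2c\,\beta(k_i,k_j)$, which is $-c\,\beta(k_i,k_j)$ for each ordered pair. Summing against $f$ gives $I_{n-1}(G_-f)$ with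
$$G_-f(p,k_3,\dots,k_n)=\mathrm{Sym}\Big[-n(n-1)c\sum_{m+l=p}\beta(m,l)\,f(m,l,k_3,\dots,k_n)\Big].\tag{9}$$
Two modes merge into one. For example, the degree-one part of $G:\!z_{k_1}z_{k_2}\!:$ is $-2c\,\beta(k_1,k_2)z_{k_1+k_2}$ if $k_1+k_2\neq0$.

*Two contractions.* These need distinct $i,j,j'$ with $k_i+k_j+k_{j'}=0$. For given $i$ the two pairings give $2c\,\beta(-k_j,-k_{j'})=2c\,\beta(k_j,k_{j'})$, always times the same Wick product of the remaining factors. Summing over which of the three plays the role of $i$ gives $2c$ times the left side of (7), that is, $0$.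

**Step 4: removing the cutoff.** Let $f$ be finitely supported. As $N\to\infty$ the left side converges to $GI_n(f)$ in $L^2(\mu)$, because $B_k(P_Nu)\to B_k$ in $L^4(\mu)$ and the other factors are polynomials. On the right only the kernel (8) depends on the cutoff, and it converges in $\ell^2$ because $\sum_{m+l=p}\beta(m,l)^2<\infty$. Hence, for finitely supported symmetric $f$,
$$GI_n(f)=I_{n+1}(G_+f)+I_{n-1}(G_-f),\tag{10}$$
with $G_-=0$ on degree $1$ and $G_+=G_-=0$ on degree $0$.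

**Step 5: antisymmetry for general kernels.** For general symmetric $f\in\ell^2$ define $G_\pm f$ pointwise by (8) and (9); the sum in (9) converges absolutely by Cauchy–Schwarz. Whether pairings such as $\langle G_+f,g\rangle$ make sense is a separate matter, controlled by the following quantity. For $f$ of degree $n\ge1$ and $g$ of degree $n+1$ let
$$T_n(f,g)=c\,(n+1)!\,n\sum_{m,l,k'}|\beta(m,l)|\,|f(m+l,k')|\,|g(m,l,k')|,$$
summed over $m,l\in\mathbb Z_0^2$ with $m+l\ne0$ and $k'\in(\mathbb Z_0^2)^{n-1}$. If $T_n(f,g)<\infty$, all sums below converge absolutely. Since $g$ is symmetric, the symmetrization in (8) can be dropped when pairing with $g$; the same holds for (9) paired with $f$, and $n!\,(n+1)n=(n+1)!\,n$. Hence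
$$\langle G_+f,g\rangle=(n+1)!\,nc\sum\beta(m,l)f(m+l,k')\overline{g(m,l,k')}=-\langle f,G_-g\rangle,\qquad|\langle G_+f,g\rangle|\le T_n(f,g).\tag{11}$$

## 5. Bounds on the coupling, with the power of $n$ kept

For $s\in\mathbb R$ and degree $n\ge1$ put $\|f\|_s=\|\mathcal E^{s/2}f\|$. Note $\mathcal E\ge1$. The first lemma turns the decay of $\beta$ into a trade between regularity of the two arguments of $T_n$.

**Lemma 4.** For $a,b\ge0$ with $a+b>1$ there is $C_{a,b}<\infty$ with
$$\sum_{m+l=p}\beta(m,l)^2(|m|^2+|l|^2)^{-b}\le C_{a,b}|p|^{2a}\qquad\text{for all }p\in\mathbb Z_0^2.$$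

*Proof.* Let $q=\min(|m|,|l|)$ and $M=\max(|m|,|l|)\ge|p|/2$. Both factors of $\beta$ gain from $m+l=p$: $|m^\perp\cdot l|=|m^\perp\cdot p|=|l^\perp\cdot p|\le q|p|$, and $\big||l|^2-|m|^2\big|=|p\cdot(l-m)|\le2|p|M$. So
$$|\beta(m,l)|=\frac12\,|m^\perp\cdot l|\,\frac{\big||l|^2-|m|^2\big|}{|m|^2|l|^2}\le\frac12\,\frac{q|p|\cdot2|p|M}{q^2M^2}=\frac{|p|^2}{qM}.$$
Let $\delta=\min(a+b-1,1)>0$. Using $(|m|^2+|l|^2)^{-b}\le M^{-2b}$ and then $M\ge q$, $M\ge|p|/2$,
$$\beta^2(|m|^2+|l|^2)^{-b}\le|p|^4q^{-2}M^{-2\delta}M^{-(2+2b-2\delta)}\le|p|^4q^{-2-2\delta}(|p|/2)^{-(2+2b-2\delta)}\le2^{2+2b}|p|^{2a}q^{-2-2\delta}.$$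
Here $2+2b-2\delta\ge0$ because $\delta\le1$, and $2-2b+2\delta\le2a$ with $|p|\ge1$. Finally $\sum_{m+l=p}q^{-2-2\delta}\le2\sum_{m\ne0}|m|^{-2-2\delta}<\infty$. $\square$

**Lemma 5.** There are constants $C=C(v,a,b)$ and $C_1=C_1(v)$ such that for all $n\ge1$:

- (a) if $a,b\ge0$ and $a+b>1$, then $T_n(f,g)\le C\,n^{3/2}\|f\|_a\|g\|_b$;
- (b) $T_n(f,g)\le C_1\,n^{1/2}\|f\|_1\|g\|_1$.

*Proof.* Insert $(|m|^2+|l|^2)^{\mp b/2}$ and apply Cauchy–Schwarz, then Lemma 4 to the sum over $m+l=p$: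
$$T_n(f,g)\le c\,(n+1)!\,n\,C_{a,b}^{1/2}\Big(\sum|k_1|^{2a}|f|^2\Big)^{1/2}\Big(\sum(|k_1|^2+|k_2|^2)^b|g|^2\Big)^{1/2}.\tag{12}$$

(a) Use $|k_1|^{2a}\le\mathcal E^a$ and $(|k_1|^2+|k_2|^2)^b\le\mathcal E^b$. The two roots are at most $\|f\|_a/\sqrt{n!}$ and $\|g\|_b/\sqrt{(n+1)!}$, and $(n+1)!\,n/\sqrt{n!\,(n+1)!}=n\sqrt{n+1}\le\sqrt2\,n^{3/2}$.

(b) Take $a=b=1$. Now we do not throw energy away: by symmetry a single mode carries exactly the $n$-th part of $\mathcal E$, so
$$\sum|k_1|^2|f|^2=\frac1n\sum\mathcal E|f|^2=\frac{\|f\|_1^2}{n\,n!},\qquad\sum(|k_1|^2+|k_2|^2)|g|^2=\frac{2\|g\|_1^2}{(n+1)(n+1)!}.$$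
The combinatorial factor is $\sqrt2\,(n+1)!\,n\big/\sqrt{n\,n!\,(n+1)(n+1)!}=\sqrt2\,\sqrt n$. $\square$

The gain from $n^{3/2}$ to $n^{1/2}$ in (b) will be decisive. From (a) we extract mapping properties of $G_\pm$.

**Corollary 6.** For $s,r\ge0$ with $s+r>1$ there is $C=C(v,s,r)$ such that for $n\ge1$
$$\|G_+f\|_{-r}\le Cn^{3/2}\|f\|_s\ (\deg f=n),\qquad\|G_-g\|_{-r}\le Cn^{3/2}\|g\|_s\ (\deg g=n+1).\tag{13}$$

*Proof.* We may assume that the right sides are finite. Suppose $\Phi$ is symmetric and $|\langle\Phi,\psi\rangle|\le K\|\psi\|_r$ for all finitely supported symmetric $\psi$. For a finite permutation-invariant set $S$ take $\psi=\mathcal E^{-r}\Phi\mathbf 1_S$: then $\langle\Phi,\psi\rangle=\|\Phi\mathbf 1_S\|_{-r}^2$ and $\|\psi\|_r=\|\Phi\mathbf 1_S\|_{-r}$, so $\|\Phi\mathbf 1_S\|_{-r}\le K$, and $S$ is arbitrary. Apply this to $\Phi=G_+f$ and to $\Phi=G_-g$, with (11) and Lemma 5(a) for $(a,b)=(s,r)$ and $(a,b)=(r,s)$ respectively. $\square$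

## 6. The kernel equations of a function orthogonal to the range

Fix $v,\lambda>0$ and let $h\in L^2(\mu)$ be orthogonal to $(\lambda-L)(\mathscr FC_c^\infty)$. We must show $h=0$; this gives Theorem A(ii), by the argument of Step 2 of Proposition 2 together with the next step.

**Step 1: testing with polynomials.** Let $F=g(u_{k_1},\dots,u_{k_n})$ be as in Step 1 of Proposition 2. Compared with $L_0$, the only new term in $(\lambda-L)F_R$ is $\sum_kB_kD_kF_R$. It is dominated by $\sum|B_k|\,C(1+|x|)^d$ with $x=(u_{k_1},\dots,u_{k_n})$, a function in $L^2(\mu)$ because $B_k\in L^4(\mu)$. So $(\lambda-L)F_R\to(\lambda-L)F$ in $L^2(\mu)$. Applied to sums of elements of $\mathscr FC_c^\infty$, this shows as before that the closure of $(\lambda-L)(\mathscr FC_c^\infty)$ is a linear subspace. Applied to polynomials, it shows $\mathbb E[h\,\overline{(\lambda-L)F}]=0$ for all complex polynomials $F$.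

**Step 2: one equation per degree.** Write $h=\sum_nI_n(h_n)$ and test with $F=I_n(f)$, $f$ finitely supported. By (5) and (10), for $n\ge1$,
$$\lambda\langle h_n,f\rangle+v\langle h_n,\mathcal Ef\rangle-\langle h_{n+1},G_+f\rangle-\langle h_{n-1},G_-f\rangle=0.$$
We move $G_\pm$ onto $h$. Since $f$ has finite support, $T_n(f,h_{n+1})<\infty$ by Lemma 5(a) with $(a,b)=(2,0)$, and for $n\ge2$, $T_{n-1}(h_{n-1},f)<\infty$ with $(a,b)=(0,2)$. So (11) gives $\langle h_{n+1},G_+f\rangle=-\langle G_-h_{n+1},f\rangle$ and $\langle h_{n-1},G_-f\rangle=-\langle G_+h_{n-1},f\rangle$; for $n=1$ both sides of the latter are $0$. As $f$ is arbitrary, pointwise on $(\mathbb Z_0^2)^n$,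
$$(\lambda+v\mathcal E)h_n+G_+h_{n-1}+G_-h_{n+1}=0\qquad(n\ge1).\tag{14}$$
For $n=0$, $F$ is a constant, $LF=0$, and we get $\lambda h_0=0$. So $h_0=0$.

Without $G_\pm$, (14) says $h_n=0$ at once: this is the linear case of Section 1. Now every degree is coupled to its two neighbors.

**Step 3: regularity, with polynomial growth in $n$.** A priori we only know $\sum_n\|h_n\|^2<\infty$. Equation (14) improves this. Since $\lambda+v\mathcal E\ge v\mathcal E$, we have $v\mathcal E|h_n|\le|G_+h_{n-1}|+|G_-h_{n+1}|$, hence for every $s'$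
$$\|h_n\|_{s'}\le v^{-1}\big(\|G_+h_{n-1}\|_{s'-2}+\|G_-h_{n+1}\|_{s'-2}\big),\tag{15}$$
where for $n=1$ the term with $h_0=0$ is absent. Going from $s=0$ to $s'=1$ in one step would need $r=1$, $s+r=1$ in (13), which is just excluded; so we go in two steps. With $s'=\frac12$, (13) for $r=\frac32$, $s=0$ gives $\|h_n\|_{1/2}\le Cn^{3/2}$, with $C$ depending on $\|h\|_{L^2(\mu)}$. With $s'=1$, (13) for $r=1$, $s=\frac12$ gives
$$\|h_n\|_1\le Cn^{3/2}\big(\|h_{n-1}\|_{1/2}+\|h_{n+1}\|_{1/2}\big)\le Cn^3.\tag{16}$$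

**Step 4: the energy identity.** Multiply (14) by $n!\,\overline{h_n}$ and sum over $k$. All sums converge absolutely by (16) and Lemma 5(b). Put $t_n=\operatorname{Re}\langle G_+h_n,h_{n+1}\rangle$ for $n\ge1$ and $t_0=0$. By (11), $\operatorname{Re}\langle G_-h_{n+1},h_n\rangle=-t_n$. Taking real parts,
$$\lambda\|h_n\|^2+v\|h_n\|_1^2=t_n-t_{n-1}\quad(n\ge1),\qquad|t_n|\le C_1\sqrt n\,\|h_n\|_1\|h_{n+1}\|_1.\tag{17}$$
So $t_n$ acts as an energy flux between degree $n$ and degree $n+1$.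

## 7. The flux at infinity and a slowly varying weight

The sensible thing to do with (17) is to add up. This is the kernel version of "test $h$ against itself": since $\mathbb E[h\,Lh]\le0$ formally, one expects $\lambda\|h\|^2\le0$. The sum telescopes:
$$\sum_{n=1}^M\big(\lambda\|h_n\|^2+v\|h_n\|_1^2\big)=t_M.$$
If we knew $\sum_n\|h_n\|_1^2<\infty$, we would be done: then $\sum_M\|h_M\|_1\|h_{M+1}\|_1<\infty$, and since $\sum_MM^{-1/2}=\infty$, the bound in (17) forces $\liminf_M|t_M|=0$. But $h$ is merely an element of $L^2(\mu)$ orthogonal to a range, not an element of a domain. Our bounds (16), (17) give only $|t_M|\le CM^{13/2}$, so the boundary term is out of control exactly here.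

One may try to use $v$ instead and absorb: $|t_n|\le\frac{C_1}2\sqrt n\,(\|h_n\|_1^2+\|h_{n+1}\|_1^2)$ would be swallowed by $v\|h_n\|_1^2$ if $C_1\sqrt n$ were small compared with $v$. However large $v$ is, that holds only for finitely many $n$.

The way out is to multiply (17) by decreasing weights $w_n$ that kill the boundary term. Then $t_n$ is multiplied only by the difference $w_n-w_{n+1}$, and what has to be small compared with $v$ is $C_1\sqrt n\,(w_n-w_{n+1})/w_n$, not $C_1\sqrt n$. With geometric weights $w_n=\rho^n$ this factor is $(1-\rho)C_1\sqrt n$, still unbounded. With power weights, $(w_n-w_{n+1})/w_n$ is of order $1/n$, which beats $\sqrt n$. Power weights suffice for convergence because the growth in (16) is polynomial. With the cruder $n^{3/2}$ of Lemma 5(a) the same comparison would leave an unbounded factor of order $\sqrt n$; this is why (b) was needed. Finally, shifting the weight by a large $n_0$ makes the factor small for all $n$ at once.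

**Step 5: weighted summation.** Let $w_n=(n_0+n)^{-8}$ with an integer $n_0\ge1$ to be chosen. By (16) and (17), $w_n|t_n|\le Cn^{13/2-8}$ and $w_n\|h_n\|_1^2\le Cn^{6-8}$. So $\sum w_n|t_n|<\infty$, $w_nt_n\to0$, and $S:=\sum_{n\ge1}w_n\|h_n\|_1^2<\infty$. Since $t_0=0$,
$$\sum_{n=1}^Mw_n(t_n-t_{n-1})=w_Mt_M+\sum_{n=1}^{M-1}(w_n-w_{n+1})t_n,$$
and letting $M\to\infty$,
$$\lambda\sum_{n\ge1}w_n\|h_n\|^2+vS=\sum_{n\ge1}(w_n-w_{n+1})t_n.\tag{18}$$
We bound the right side. By the mean value theorem $0\le w_n-w_{n+1}\le\frac8{n_0+n}w_n$; by $n_0+n\ge2\sqrt{n_0n}$, $\frac{8\sqrt n}{n_0+n}\le\frac4{\sqrt{n_0}}$; and $w_n\le2^8w_{n+1}$ because $n_0+n+1\le2(n_0+n)$. Hence it is at most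
$$\frac{4C_1}{\sqrt{n_0}}\sum_{n\ge1}w_n\,\tfrac12\big(\|h_n\|_1^2+\|h_{n+1}\|_1^2\big)\le\frac{4C_1}{\sqrt{n_0}}\Big(\frac12+128\Big)S\le\frac{520\,C_1}{\sqrt{n_0}}\,S.$$
Choose $n_0\ge(1040\,C_1/v)^2$. Then the right side of (18) is at most $\frac v2S$, and since $S<\infty$ we may subtract: $\lambda\sum w_n\|h_n\|^2+\frac v2S\le0$. So $h_n=0$ for all $n\ge1$. With $h_0=0$ we get $h=0$. This proves (ii), and with Lemma 3 and Lemma 1, Theorem A. $\blacksquare$

The size of $v$ entered only in the choice of $n_0$.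

## 8. Fractional dissipation, $L^p$ spaces, and the semigroup

For $v>0$, $\kappa\in\mathbb R$ and $\theta>\frac12$ let
$$L_{\theta,\kappa}F=\sum_k\Big[\tfrac12|k|^{2\theta-4}D_k^2F-v|k|^{2\theta}u_kD_kF-\kappa B_kD_kF\Big],\qquad L=L_{1,1}.$$
It corresponds to dissipation $v(-\Delta)^\theta$ with matching noise, and the same $\mu$ is the Gibbs measure.

**Theorem B.** Let $v>0$, $\kappa\in\mathbb R$, $\theta>\frac12$, $1\le p\le2$.

1. $L_{\theta,\kappa}$ is dissipative on $\mathscr FC_b^2$ in $L^p(\mu)$, and $(\lambda-L_{\theta,\kappa})(\mathscr FC_c^\infty)$ is dense in $L^p(\mu)$ for all $\lambda>0$. Its closure in $L^p(\mu)$ is $m$-dissipative. It is the only $m$-dissipative extension, and the only extension of $(L_{\theta,\kappa},\mathscr FC_b^2)$ (or of its restriction to $\mathscr FC_c^\infty$) that generates a $C_0$-semigroup on $L^p(\mu)$.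
2. In $L^2(\mu)$, $(\overline{L_{\theta,\kappa}})^*=\overline{L_{\theta,-\kappa}}$.
3. In $L^2(\mu)$, the semigroup $P_t$ generated by $\overline{L_{\theta,\kappa}}$ is Markov with invariant measure $\mu$. For $F\in D(\overline{L_{\theta,\kappa}})$ one has $-\mathbb E[F\,\overline{L_{\theta,\kappa}}F]=\sum_k\frac12|k|^{2\theta-4}\mathbb E[(D_kF)^2]$, with $D_kF$ understood in the $L^2$-closed sense. Moreover $\|P_tf-\mu(f)\|_{L^2(\mu)}\le e^{-vt}\|f-\mu(f)\|_{L^2(\mu)}$.

For $p=1$, $\theta=\kappa=1$, item 1 removes the large-viscosity restriction from Stannat's theorem. Nothing is claimed for $p>2$ or $\theta\le\frac12$.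

Write $A=L_{\theta,\kappa}$ and $\Gamma(F)=\sum_k\frac12|k|^{2\theta-4}(D_kF)^2$. The restriction of $A$ to $\mathscr FC_c^\infty$ is extended to the linear span of that set; any linear extension agrees with it there.

### Item 1

**Step 1: dissipativity in $L^p$.** By (1), $\mathbb E[\frac12|k|^{2\theta-4}D_k^2F]=v|k|^{2\theta}\mathbb E[u_kD_kF]$, so with Lemma 3, $\mathbb E[AF]=0$ on $\mathscr FC_b^2$. If $\psi\in C^\infty(\mathbb R)$, then $\psi(F)\in\mathscr FC_b^2$ and $A\psi(F)=\psi'(F)AF+\psi''(F)\Gamma(F)$. Hence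
$$\mathbb E[\psi'(F)AF]=-\mathbb E[\psi''(F)\Gamma(F)]\le0\qquad\text{if }\psi''\ge0.\tag{19}$$
Take $\psi'(t)=t(t^2+\epsilon)^{(p-2)/2}$. Then $\psi''(t)=(t^2+\epsilon)^{(p-4)/2}\big((p-1)t^2+\epsilon\big)\ge0$, and $|\psi'(t)|\le|t|^{p-1}$ because $p\le2$. As $\epsilon\downarrow0$, $\psi'(t)\to\operatorname{sgn}(t)|t|^{p-1}$ (with $\operatorname{sgn}0=0$); since $F$ is bounded and $AF\in L^2(\mu)$, dominated convergence gives $\mathbb E[\operatorname{sgn}(F)|F|^{p-1}AF]\le0$. So by Hölder $\lambda\|F\|_p^p\le\mathbb E[\operatorname{sgn}(F)|F|^{p-1}(\lambda-A)F]\le\|F\|_p^{p-1}\|(\lambda-A)F\|_p$, that is, $\lambda\|F\|_p\le\|(\lambda-A)F\|_p$.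

**Step 2: the estimates for general $\theta$.** In the coordinates $\eta$ the linear part is $\sum_kv|k|^{2\theta}(\partial_{\eta_k}^2-\eta_k\partial_{\eta_k})$, so the computation leading to (5) shows that it acts as $I_n(f)\mapsto-vI_n(\mathcal E_\theta f)$ with $\mathcal E_\theta=\sum_i|k_i|^{2\theta}\ge1$. In $G_\pm$ replace $c$ by $\kappa c$, in $T_n$ by $|\kappa|c$; (10) and (11) persist for $\kappa G$. Put $\|f\|_s=\|\mathcal E_\theta^{s/(2\theta)}f\|$. For $a,b\ge0$,
$$|k_1|^{2a}\le\mathcal E_\theta^{a/\theta},\qquad(|k_1|^2+|k_2|^2)^b\le2^b\max(|k_1|,|k_2|)^{2b}\le2^b\mathcal E_\theta^{b/\theta},$$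
so (12) gives Lemma 5(a) and then Corollary 6 in these norms (in the duality argument, use $\psi=\mathcal E_\theta^{-r/\theta}\Phi\mathbf 1_S$). For the sharper bound take $a=b=\theta$ in (12), allowed because $2\theta>1$. By symmetry $\sum|k_1|^{2\theta}|f|^2=\frac1n\sum\mathcal E_\theta|f|^2$ and
$$\sum(|k_1|^2+|k_2|^2)^\theta|g|^2\le2^\theta\sum(|k_1|^{2\theta}+|k_2|^{2\theta})|g|^2=\frac{2^{\theta+1}}{n+1}\sum\mathcal E_\theta|g|^2.$$
The combinatorial factor is $2^{(\theta+1)/2}(n+1)!\,n/\sqrt{n\,n!\,(n+1)(n+1)!}=2^{(\theta+1)/2}\sqrt n$, so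
$$T_n(f,g)\le C_1\sqrt n\,\|f\|_\theta\|g\|_\theta,\qquad C_1=C_1(v,\kappa,\theta).$$

**Step 3: density in $L^2$.** Let $h\in L^2(\mu)$ be orthogonal to $(\lambda-A)(\mathscr FC_c^\infty)$. Steps 1 and 2 of Section 6 apply with $\mathcal E_\theta$ for $\mathcal E$ and $\kappa$ inserted, so $h_0=0$ and $(\lambda+v\mathcal E_\theta)h_n+G_+h_{n-1}+G_-h_{n+1}=0$ for $n\ge1$.

For regularity, climb from $0$ to $\theta$ in $J$ small steps, with an integer $J>\theta/(2\theta-1)$ and $s_j=j\theta/J$, $0\le j\le J$. Since $\|\mathcal E_\theta h_n\|_{s-2\theta}=\|h_n\|_s$,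
$$\|h_n\|_{s_{j+1}}\le v^{-1}\big(\|G_+h_{n-1}\|_{-r}+\|G_-h_{n+1}\|_{-r}\big),\qquad r=2\theta-s_{j+1}\ge\theta.$$
Here $s_j+r=2\theta-\theta/J>1$ by the choice of $J$, so (13) with $s=s_j$ applies. Inductively, $\|h_n\|_{s_j}\le C_jn^{3j/2}$ implies $\|h_n\|_{s_{j+1}}\le Cn^{3/2}\big(\|h_{n-1}\|_{s_j}+\|h_{n+1}\|_{s_j}\big)\le C_{j+1}n^{3(j+1)/2}$. At $j=J$: $\|h_n\|_\theta\le Cn^{3J/2}$. (For $\theta=1$ one may take $J=2$, which is (16).)

The energy identity reads $\lambda\|h_n\|^2+v\|h_n\|_\theta^2=t_n-t_{n-1}$ with $|t_n|\le C_1\sqrt n\,\|h_n\|_\theta\|h_{n+1}\|_\theta\le Cn^{3J+1/2}$. Take $w_n=(n_0+n)^{-K}$ with $K=3J+2$. Then $w_n|t_n|\le Cn^{-3/2}$ and $S=\sum_{n\ge1}w_n\|h_n\|_\theta^2<\infty$, since $w_n\|h_n\|_\theta^2\le Cn^{-2}$. Summation by parts, $w_n-w_{n+1}\le\frac K{n_0+n}w_n$, $\frac{K\sqrt n}{n_0+n}\le\frac K{2\sqrt{n_0}}$ and $w_n\le2^Kw_{n+1}$ give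
$$\lambda\sum_{n\ge1}w_n\|h_n\|^2+vS\le\frac{KC_1}{2\sqrt{n_0}}\,\frac{1+2^K}2\,S.$$
For $n_0$ large the factor on the right is at most $v/2$, and $h=0$.

**Step 4: $1\le p\le2$.** $L^2(\mu)$ is continuously and densely embedded in $L^p(\mu)$, so the range, dense in $L^2(\mu)$, is dense in $L^p(\mu)$. Likewise $\mathscr FC_c^\infty$ is dense: it approximates polynomials in $L^2(\mu)$ by cutting off. By Step 1 and Lemma 1 in the space $L^p(\mu)$, the closure of $(A,\mathscr FC_b^2)$ is $m$-dissipative and is the only $m$-dissipative extension. The same holds for $A_c$, the restriction of $A$ to the span of $\mathscr FC_c^\infty$.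

**Step 5: uniqueness among generators.** Let $A'$ generate a $C_0$-semigroup on $L^p(\mu)$ and extend $A$ on $\mathscr FC_c^\infty$. Then $A'$ is closed, so $A'\supset\overline{A_c}$. For large $\lambda$, $\lambda-A'$ is injective and $\lambda-\overline{A_c}$ is onto, so $A'=\overline{A_c}$, as in Lemma 1. Applied to the closure of $(A,\mathscr FC_b^2)$, which is a generator by Lumer–Phillips, this shows that the two closures coincide. So every generator extending $(A,\mathscr FC_b^2)$, or only its restriction to $\mathscr FC_c^\infty$, equals $\bar A$. $\square$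

### Item 2

**Step 6: duality.** For $F,H\in\mathscr FC_b^2$, (1) gives $\mathbb E\big[H\sum_k(\frac12|k|^{2\theta-4}D_k^2-v|k|^{2\theta}u_kD_k)F\big]=-\sum_k\frac12|k|^{2\theta-4}\mathbb E[D_kH\,D_kF]$, which is symmetric. By Lemma 3, $\mathbb E[H\sum_kB_kD_kF]+\mathbb E[F\sum_kB_kD_kH]=\mathbb E[\sum_kB_kD_k(FH)]=0$. Hence $\mathbb E[H\,L_{\theta,\kappa}F]=\mathbb E[F\,L_{\theta,-\kappa}H]$, that is, $L_{\theta,-\kappa}\subset(\overline{L_{\theta,\kappa}})^*$. The right side is $m$-dissipative, being the adjoint of a densely defined $m$-dissipative operator on a Hilbert space (its resolvents are the adjoints of those of $\overline{L_{\theta,\kappa}}$). By item 1 for $-\kappa$ it equals $\overline{L_{\theta,-\kappa}}$. $\square$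

### Item 3

**Step 7: energy identity on $D(\bar A)$.** On $\mathscr FC_b^2$ it is (19) with $\psi(t)=t^2/2$. Each $D_k$ is closable in $L^2(\mu)$: if $F_j\to0$ and $D_kF_j\to g$, then for $H\in\mathscr FC_b^2$, $\mathbb E[HD_kF_j]=\mathbb E[F_j(2v|k|^4u_kH-D_kH)]\to0$, so $g=0$. Now let $F\in D(\bar A)$, $F_j\in\mathscr FC_b^2$, $F_j\to F$, $AF_j\to\bar AF$. Then $\mathbb E[\Gamma(F_i-F_j)]=-\mathbb E[(F_i-F_j)A(F_i-F_j)]\to0$, so $(D_kF_j)_k$ is Cauchy in the weighted $\ell^2$-sum of copies of $L^2(\mu)$ with weights $\frac12|k|^{2\theta-4}$. Its limit is $(D_kF)_k$ by closability, and the identity passes to the limit.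

**Step 8: invariance and decay.** In the coordinates $\eta$, for $F\in\mathscr FC_b^2$,
$$\mathbb E[\Gamma(F)]=v\sum_k|k|^{2\theta}\mathbb E[(\partial_{\eta_k}F)^2]\ge v\sum_k\mathbb E[(\partial_{\eta_k}F)^2]\ge v\operatorname{Var}_\mu(F)$$
by the Gaussian Poincaré inequality, and by Step 7 the bound $-\mathbb E[F\bar AF]\ge v\operatorname{Var}_\mu(F)$ extends to $D(\bar A)$. Also $\mathbb E[\bar AF]=0$ on $D(\bar A)$ by taking limits, so $\frac d{dt}\mathbb E[P_tf]=\mathbb E[\bar AP_tf]=0$ for $f\in D(\bar A)$, and by density $\mathbb E[P_tf]=\mathbb E[f]$ for all $f$: $\mu$ is invariant. Since $1\in\mathscr FC_b^2$ and $A1=0$, $P_t1=1$. For mean-zero $f\in D(\bar A)$, $P_tf$ has mean zero and $\frac d{dt}\|P_tf\|^2=2\,\mathbb E[P_tf\,\bar AP_tf]\le-2v\|P_tf\|^2$, so $\|P_tf\|\le e^{-vt}\|f\|$. Mean-zero elements of $D(\bar A)$ are dense among mean-zero functions (subtract the mean, as $1\in D(\bar A)$). Applying the bound to $f-\mu(f)$ gives the decay.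

**Step 9: positivity.** Approximate $t\mapsto(t-1)^+$ uniformly on the bounded range of $F$ by smooth nondecreasing functions $\psi'$ (mollify). Then (19) gives $\mathbb E[(F-1)^+AF]\le0$ for $F\in\mathscr FC_b^2$. Since $F\mapsto(F-1)^+$ is $1$-Lipschitz in $L^2(\mu)$, the inequality extends to $D(\bar A)$. Let $f\le1$, $\lambda>0$ and $F=\lambda(\lambda-\bar A)^{-1}f$, so $F-f=\lambda^{-1}\bar AF$. Where $F>1$ we have $F-1\le F-f$, hence
$$\mathbb E\big[((F-1)^+)^2\big]\le\mathbb E\big[(F-f)(F-1)^+\big]=\lambda^{-1}\mathbb E\big[(F-1)^+\bar AF\big]\le0,$$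
so $F\le1$. If $f\le0$, apply this to $jf$ for every $j\in\mathbb N$: $jF\le1$ for all $j$, so $F\le0$. Thus $\lambda(\lambda-\bar A)^{-1}$ preserves positivity, and so does the strong limit $P_t=\lim_j\big(\tfrac jt(\tfrac jt-\bar A)^{-1}\big)^j$. Together with $P_t1=1$ and the invariance of $\mu$ from Step 8, $P_t$ is Markov with invariant measure $\mu$. $\blacksquare$
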